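# Block designs of any fixed block size realize every finite group

Throughout, $[k]=\{1,\dots,k\}$, $\log$ is the natural logarithm, and a group acts *freely* on a set if only its identity element fixes an element of the set.

## 1. Designs, automorphisms, transversal designs

**Definition 1 (design).** Let $k\ge 3$. A $2$-$(v,k,1)$ design, or BIBD of block size $k$, is a set $V$ of $v$ points with a family of $k$-element subsets of $V$, called blocks, such that every pair of distinct points lies in exactly one block. We require $v>k$ to exclude the case of a single block.

*Example.* On $\mathbb Z/7$ take the blocks $\{0,1,3\}+i$, $i\in\mathbb Z/7$. The differences of elements of $\{0,1,3\}$ are $\pm1,\pm2,\pm3$, so each nonzero residue occurs exactly once as a difference. Hence each pair lies in exactly one block. This is a $2$-$(7,3,1)$ design.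

**Definition 2 (admissible order).** In a $2$-$(v,k,1)$ design the blocks through a point $x$ partition the other $v-1$ points into sets of size $k-1$, so there are $\frac{v-1}{k-1}$ of them. The total number of blocks is $\frac{v(v-1)}{k(k-1)}$. Both numbers are integers. We call $v$ *admissible* if
$$v\equiv1\pmod{k-1}\qquad\text{and}\qquad v(v-1)\equiv0\pmod{k(k-1)}.$$

*Example.* For $k=3$ this says that $v$ is odd and $3\mid v(v-1)$, that is, $v\equiv1$ or $3\pmod 6$.

**Definition 3 (automorphisms, representation, universality).** An automorphism of a design $X$ on $V$ is a permutation of $V$ that maps blocks onto blocks. These form the group $\operatorname{Aut}X$. The structure $X$ *represents* a group $G$ if $\operatorname{Aut}X\cong G$. A class of structures is *$f$-universal* if for every finite group $G$ it has a finite member $X$ with $\operatorname{Aut} X\cong G$.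

*Example.* For the seven-point design above, $x\mapsto x+1$ is an automorphism. So is $x\mapsto 2x$, because $2\{0,1,3\}=\{0,2,6\}=\{0,1,3\}+6$. For universality, a negative example: the class of bare finite sets is not $f$-universal, since the automorphism groups are the symmetric groups and no $n!$ equals $3$.

**Definition 4 (transversal design with an involution).** Let $\iota$ be a permutation of $[k]$ with $\iota^2=1$ that has exactly one fixed point if $k$ is odd and none if $k$ is even. It is fixed for the whole lecture. An $\iota$-TD$(k,g)$ is a set $\mathcal T\subset Y^k$, $|Y|=g$, such that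

* for any positions $a\neq b$ and any values $y,y'\in Y$, exactly one tuple of $\mathcal T$ has entry $y$ at $a$ and $y'$ at $b$;
* $\mathcal T$ is invariant under permuting the positions by $\iota$.

It is *idempotent* if it contains all constant tuples.

*Example.* Let $k=3$, let $\iota$ swap positions $1,2$, let $g$ be odd and $Y=\mathbb Z/g$. Put $\mathcal T=\{(a,b,c):a+b=2c\}$. Any two entries determine the third because $2$ is invertible, swapping $a,b$ preserves the equation, and $(y,y,y)\in\mathcal T$. So this is an idempotent $\iota$-TD$(3,g)$.

We use transversal designs as follows. If $b$ is a $k$-element set with a bijection $b\to[k]$, then the sets $\{(\beta,y_\beta):\beta\in b\}$, $y\in\mathcal T$, are $k$-subsets of $b\times Y$, and any two points of $b\times Y$ with different first coordinates lie in exactly one of them.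

**Definition 5 (pairwise balanced design).** A PBD on a set $Y$ with block sizes in $K$ is a family of subsets of $Y$, each of size in $K$, such that every pair of distinct points lies in exactly one of them.

*Example.* On $\{1,2,3,4,5\}$: the blocks $123$, $145$, $24$, $25$, $34$, $35$, with $K=\{2,3\}$.

**Definition 6 (edge-decomposition).** An edge-decomposition of a graph into copies of $K_k$ is a family of complete subgraphs on $k$ vertices such that every edge lies in exactly one of them.

*Example.* The seven-point design is an edge-decomposition of $K_7$ into triangles.

**Facts we quote.**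

* **Fact 1** (Dirichlet). If $\gcd(a,s)=1$, there are infinitely many primes $\equiv a\pmod s$.
* **Fact 2** (R. M. Wilson, *An existence theory for pairwise balanced designs III*, JCTA 18 (1975)). For fixed $k$, $2$-$(v,k,1)$ designs exist for all sufficiently large admissible $v$.
* **Fact 3** (Wilson, *An existence theory for PBDs* II, III, JCTA 13 (1972), 18 (1975)). Let $K$ be a set of integers $\ge2$, $\alpha=\gcd\{q-1:q\in K\}$, $\beta=\gcd\{q(q-1):q\in K\}$. For all sufficiently large $g$ with $\alpha\mid g-1$ and $\beta\mid g(g-1)$ there is a PBD on $g$ points with block sizes in $K$.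
* **Fact 4** (Barber–Kühn–Lo–Osthus, *Edge-decompositions of graphs with high minimum degree*, Adv. Math. 288 (2016); first Gustavsson, thesis 1991). For each $k$ there are $\eta'>0$ and $N_0$ such that every graph on $N\ge N_0$ vertices with minimum degree at least $(1-\eta')N$, all degrees divisible by $k-1$ and number of edges divisible by $\binom k2$ has an edge-decomposition into copies of $K_k$.

Facts 3 and 4 are used only in Section 11.

**Transport principle.** Let a group $\Gamma$ act, and suppose we want to attach to each element $o$ of a $\Gamma$-set an object $D_o$ so that $D_{\gamma o}=\gamma D_o$. It suffices to choose $D_o$ for one representative $o$ of each orbit, invariant under the stabilizer $\Gamma_o$, and to put $D_{\gamma o}=\gamma D_o$. This is well defined: if $\gamma o=\gamma'o$ then $\gamma^{-1}\gamma'\in\Gamma_o$ fixes $D_o$. If $\Gamma_o=1$, the choice of $D_o$ is completely free. We shall say "choose for representatives and transport".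

## 2. Prescribing $\operatorname{Aut} X$ when the block size is fixed

Fix the block size $k$. Which finite groups occur as the *full* automorphism group of a $2$-$(v,k,1)$ design? The paper *On The Abstract Group Of Automorphisms* states as Conjecture 2.8 that BIBDs of block size $k$ are $f$-universal for any fixed $k\ge 3$. The problem comes with these results: the case $k=3$ (Steiner triple systems) is $f$-universal (E. Mendelsohn); so are the cases $k=p^\alpha$ and $k=p^\alpha+1$ with $p$ prime; and if $k$ is a multiple of $|G|$, some BIBD of block size $k$ has a group of automorphisms isomorphic to $G$. None of them is used below. We prove that the conjecture is true.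

**Theorem A.** For every $k\ge3$ and every finite group $G$ there are infinitely many $v>k$ for which a $2$-$(v,k,1)$ design $X$ with $\operatorname{Aut}X\cong G$ exists.

**Theorem B.** For all $k\ge3$, finite $G$ and $A>0$ there is $v_0(k,G,A)$ such that for every admissible $v\ge v_0$ there are at least $v^{Av}$ pairwise non-isomorphic $2$-$(v,k,1)$ designs $X$ with $\operatorname{Aut}X\cong G$.

Admissibility is necessary for any design to exist. So, up to finitely many $v$ for each $(k,G)$, Theorem B determines exactly the orders $v$ for which a $2$-$(v,k,1)$ design with automorphism group $\cong G$ exists.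

## 3. Seven points have 168 symmetries

Take $k=3$ and look for the smallest design. If $x$ is a point off a block $B$, the three blocks joining $x$ to the points of $B$ are distinct, so $\frac{v-1}2\ge3$ and $v\ge7$.

Let $X$ be any $2$-$(7,3,1)$ design and let $a,b,c$ be three points not in a common block. Let $abd$, $bce$, $caf$ be the blocks through the three pairs. The points $d,e,f$ are distinct and different from $a,b,c$, since two of these blocks already share a point of $\{a,b,c\}$. Let $g$ be the seventh point. The block through $a,e$ has a third point. It is not $b$ or $c$ (the block $bce$ does not contain $a$), not $d$ (the block of $a,d$ is $abd$) and not $f$ (the block of $a,f$ is $caf$). So it is $aeg$, and likewise $bfg$ and $cdg$ are blocks. The pairs not yet covered are $de,ef,df$, so $def$ is the last block.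

Thus the ordered triple $(a,b,c)$ determines everything, and any two ordered non-collinear triples are matched by exactly one isomorphism. Hence there is only one such design up to isomorphism, and $|\operatorname{Aut}X|=7\cdot6\cdot4=168$. We built it in Section 1 from the group $\mathbb Z/7$, but its automorphism group is $24$ times larger. So there are two tasks: to make a design *invariant* under $G$, and to make sure that *nothing else* preserves it. Small designs cannot represent, for instance, the trivial group by accident.

## 4. Filling the lines of a linear representation: where it stops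

**Direct filling.** A vector space $I$ over $\mathbb F_p$ comes with affine lines of $p$ points each, and any two points lie on exactly one line. Let $G$ act linearly and faithfully on $I$. Put a $2$-$(p,k,1)$ design on one line of each $G$-orbit of lines and transport it by $G$. If this works we get a $G$-invariant design on $I$.

By the transport principle, the design put on a line $L$ must be invariant under the setwise stabilizer $G_L$. We shall see in Section 7 that, after a choice of origin on $L$ (possible when $p\nmid|G|$), an element of $G_L$ acts on $L\cong\mathbb F_p$ as multiplication by a scalar $\chi(g)$. So we need a $2$-$(p,k,1)$ design on $\mathbb F_p$ invariant under a group of scalars, and this may fail. Take $k=3$, $p=7$, $G=\mathbb Z/6$ and $I=\mathbb F_7^{\mathbb Z/6}$ with $(gx)_h=x_{h-g}$. The vector $u$ with $u_h=3^{-h}$ satisfies $1\cdot u=3u$ for the generator $1$ of $G$, and $3$ generates $\mathbb F_7^*$. So on the line $\mathbb F_7u$ the group acts as all of $\mathbb F_7^*$.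

Suppose a $2$-$(7,3,1)$ design on $\mathbb F_7$ is invariant under $\mathbb F_7^*$. There are $7-3=4$ blocks not containing $0$, and they form a union of orbits. No such block is fixed by $-1$: a set of nonzero elements closed under $-1$ has even size. So the stabilizer of such a block has order $1$ or $3$, and its orbit has size $6$ or $2$. Size $6$ is too large. A block with stabilizer $\{1,2,4\}$ is a coset of $\{1,2,4\}$, so it is $\{1,2,4\}$ or $\{3,5,6\}$, and there are at most two of them. But $2\ne4$. Direct filling fails on this line.

For larger $p$ one would need exact covers of the pairs by whole orbits of $k$-sets, and nothing we have produces them. What averaging does produce easily is a cover in which every pair is covered *the same number $\lambda$ of times*. The first idea is to pass from "$\lambda$ times" to "once" by replacing each point $x\in\mathbb F_p$ by a set $\{x\}\times W_1$: a pair $\{i,j\}$ then becomes $|W_1|^2$ pairs, and these can be shared out among the $\lambda$ sets containing $\{i,j\}$ by means of linear functionals. Moreover, the sharing can be made equivariant.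

**Removing extra automorphisms.** Suppose invariance has been settled. A natural plan is to blow up once more by a set $W'$ of $n$ points, to twist the design by random permutations of $W'$, and to show that each $\tau\in\operatorname{Sym}(V)\setminus G$ is an automorphism with probability below $1/v!$. Suppose we try this over a single line, with $V=\mathbb F_p\times W_1\times W'$ and one permutation for each element of $\mathbb F_p\times W_1$. There are $(n!)^{pw_1}$ outcomes, where $w_1=|W_1|$. This number divides $(pw_1n)!=v!$, because the quotient is a multinomial coefficient. So every event of positive probability has probability at least $1/v!$, and the plan cannot work: there is too little randomness. The second idea is to use a space $I$ of high dimension. With $P=|I|$, the number of points is proportional to $P$, while the number of lines, each with its own permutations, is proportional to $P^2$.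

## 5. Transversal designs with an involution over finite fields

**Lemma 1.** (i) An $\iota$-TD$(k,Q)$ exists for each prime power $Q>k$; for odd $Q$ it can be taken idempotent. (ii) If $\iota$-TD$(k,g_1)$ and $\iota$-TD$(k,g_2)$ exist, so does an $\iota$-TD$(k,g_1g_2)$.

*Proof.* (i) Let $Q$ be odd. Choose distinct $x_a\in\mathbb F_Q$, $a\in[k]$, with $x_{\iota a}=-x_a$; at a fixed position $x_a=0$. This needs $k$ elements when $k$ is odd (zero and $\frac{k-1}2$ pairs) and $k$ nonzero elements when $k$ is even, and $Q>k$ suffices. Take the tuples $(sx_a+y)_a$ with $s,y\in\mathbb F_Q$. Entries at $a\ne b$ determine $(s,y)$ uniquely, for any prescribed values, because $x_a\ne x_b$. Permuting positions by $\iota$ replaces $sx_a+y$ by $sx_{\iota a}+y=-sx_a+y$, which is the tuple of $(-s,y)$. The tuples with $s=0$ are the constant ones.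

Let $Q$ be even. For the non-fixed positions $a$ choose distinct $x_a\in\mathbb F_Q$ with $x_{\iota a}=x_a+1$; there are at most $k<Q$ of these positions, and $x\mapsto x+1$ pairs off $\mathbb F_Q$, so this is possible. Take the tuples with entry $sx_a+y$ at non-fixed $a$, and with entry $s$ at the fixed position if there is one. Two entries at non-fixed positions determine $(s,y)$ as before. An entry at the fixed position gives $s$, and then any other entry gives $y$. Permuting by $\iota$ replaces $sx_a+y$ by $sx_a+(y+s)$ and leaves $s$ in place, which is the tuple of $(s,y+s)$.

(ii) Over $Y_1\times Y_2$ take all tuples $((y_a,z_a))_a$ with $(y_a)_a$ in the first design and $(z_a)_a$ in the second. Both properties hold coordinatewise. $\square$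

## 6. An invariant family over $\mathbb F_p\times W_1$

From now on $k\ge3$ and $G$ are fixed, and $m=2|G|$. Put $\kappa=k-1$ if $k$ is odd and $\kappa=k$ if $k$ is even, so $\kappa$ is even. Put
$$s=k\cdot\frac\kappa2\cdot m .$$
By Fact 1 choose a prime $p\equiv1\pmod s$ with $M:=(p-1)/s\ge k$. Since $m\mid p-1$, there is a unique subgroup $C\le\mathbb F_p^*$ of order $m$, and it contains every $x\in\mathbb F_p^*$ with $x^{|G|}=1$. As $m$ is even, $-1\in C$. Also $p>k$, and $p>m>|G|$, so $p\nmid|G|$.

**Proposition 1.** There are a finite set $W_1$ with $k(k-1)\mid w_1:=|W_1|$ and a family $\mathcal A$ of $k$-subsets of $\mathbb F_p\times W_1$ such that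

(a) every member has $k$ distinct first coordinates, and any two points with distinct first coordinates lie in exactly one member;

(b) $\mathcal A$ is invariant under $(x,w)\mapsto(cx,w)$, $c\in C$;

(c) if $1\ne c\in C$ fixes $B\in\mathcal A$ setwise, then $c=-1$.

In (c), $-1$ acts on $B$ as an involution with one fixed point if $k$ is odd and none if $k$ is even. Indeed $-1$ fixes only points with first coordinate $0$, and $B$ has at most one of these. So there is at most one fixed point, and the parity of $k$ decides.

The proof takes six steps.

**Step 1: treat the pairs $\{x,-x\}$ separately.** The element $-1$ swaps $x$ and $-x$, so whatever contains such a pair tends to be fixed by $-1$. We collect these pairs in a few special sets, in order to get a free action on all other pairs.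

The number of $C$-orbits on $\mathbb F_p^*$ is $(p-1)/m=Mk\frac\kappa2$. Partition them into $Mk$ sets $A$ of $\kappa/2$ orbits each, and partition these sets $A$ into $M$ classes of $k$. Let $S_1,\dots,S_M$ be the unions of the orbits in the classes. They are $C$-invariant, partition $\mathbb F_p^*$, and $|S_j|=k\frac\kappa2m=s$.

For each $A$ choose representatives $r_1,\dots,r_{\kappa/2}$ of its orbits. The sets
$$\{\pm cr_1,\dots,\pm cr_{\kappa/2}\},\qquad c\in C/\{\pm1\},$$
are called *cells*. Cells have size $\kappa$, are closed under $-1$, are permuted by $C$, and partition $\mathbb F_p^*$. The stabilizer of a cell in $C$ is exactly $\{\pm1\}$, because the cell meets the orbit of $r_1$ in $\{\pm cr_1\}$. Each $S_j$ consists of $k$ sets $A$ with $m/2$ cells each, so it is a union of $km/2\ge k$ cells.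

The *special sets*, of size $k$, are the sets $\{0\}\cup(\text{cell})$ if $k$ is odd, and the cells if $k$ is even. Two different special sets share at most one point, and each has stabilizer $\{\pm1\}$ in $C$. Let $R$ be the graph on $\mathbb F_p$ whose edges are the pairs not contained in a special set. Every pair is either in exactly one special set or an edge of $R$, and $R$ is $C$-invariant. For $k$ odd, $0$ is isolated in $R$. For $k$ even, all pairs $\{0,x\}$ are edges.

*$C$ acts freely on $E(R)$.* Let $c\ne1$ and $c\{x,y\}=\{x,y\}$. Since $c$ fixes only $0$, it cannot fix both points, so it swaps them. Then $x,y\ne0$ and $c^2=1$, so $c=-1$ and $y=-x$. But $\{x,-x\}$ lies in a cell, so it is not an edge.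

*Example.* Let $k=3$ and $G=1$. Then $m=2$, $C=\{\pm1\}$, $\kappa=2$, $s=6$, and $p=19$ works with $M=3$. The cells are the nine pairs $\{\pm x\}$, the special sets are $\{0,x,-x\}$, and each $S_j$ is a union of three cells.

**Step 2: cover every edge of $R$ equally often by $k$-cliques.** This is the cheap "$\lambda$-fold" cover. Consider these $k$-subsets of $\mathbb F_p$.

* Type I: $k$-subsets of some $S_j$ meeting each cell at most once.
* Type II: $k$-subsets of $\mathbb F_p^*$ meeting each $S_j$ at most once.
* Type III, only for $k$ even: $\{0\}\cup T$, where $T\subset\mathbb F_p^*$ is a $(k-1)$-set meeting each $S_j$ at most once.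

They are cliques of $R$, because no two of their points lie in a common special set. Each type is $C$-invariant. Since the $S_j$ are unions of $C$-orbits, and only type III contains $0$, we have
$$\text{a clique containing } 0 \text{ contains no two distinct points of the same } C\text{-orbit.}\tag{1}$$

Now count the cliques through a given edge.

* An edge inside some $S_j$ joins two cells. It lies in $c_I=\binom{km/2-2}{k-2}\kappa^{k-2}\ge1$ sets of type I and in no others.
* An edge between different $S_j$'s lies in $c_{II}=\binom{M-2}{k-2}s^{k-2}\ge1$ sets of type II; for $k$ even, also in $c_{III}=\binom{M-2}{k-3}s^{k-3}$ of type III; and in no others.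
* For $k$ even, $\{0,x\}$ lies in $c_0=\binom{M-1}{k-2}s^{k-2}$ sets of type III and in no others. Here $c_0/c_{III}=\frac{M-1}{k-2}s>1$.

For $k$ odd, take each type I clique $c_{II}$ times and each type II clique $c_I$ times. Every edge is then covered $\lambda_0=c_Ic_{II}$ times. For $k$ even, take type I $c_0c_{II}$ times, type II $c_I(c_0-c_{III})$ times and type III $c_Ic_{II}$ times. Edges inside an $S_j$ are covered $c_I\cdot c_0c_{II}$ times, edges between different $S_j$'s $c_{II}c_I(c_0-c_{III})+c_{III}c_Ic_{II}=c_0c_Ic_{II}$ times, and edges at $0$ $c_0\cdot c_Ic_{II}$ times. So every edge is covered $\lambda_0=c_0c_Ic_{II}$ times. Call the resulting indexed family $(K_\theta)_{\theta\in\Theta_0}$.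

*Example, continued.* For $k=3$, $p=19$, an edge inside $S_j$ lies in $c_I=\binom11\cdot2=2$ cliques of type I, an edge between $S_j$'s in $c_{II}=\binom11\cdot6=6$ of type II, and $\lambda_0=12$.

**Step 3: make $C$ act freely on the indices, and fix the sizes.** For $f\ge1$ put
$$\lambda=(m\lambda_0k(k-1))^f,\qquad \Theta=C\times\Theta_0\times[\lambda/(m\lambda_0)],\qquad K_{(c,\theta_0,l)}=cK_{\theta_0},$$
and let $C$ act on $\Theta$ by multiplication on the first coordinate. Then $C$ acts freely on $\Theta$ and $K_{c\theta}=cK_\theta$. For each $c$ the sets $cK_{\theta_0}$ cover every edge $\lambda_0$ times, so each edge of $R$ lies in exactly $m\cdot\lambda_0\cdot\lambda/(m\lambda_0)=\lambda$ of the $K_\theta$. Property (1) holds for all $K_\theta$.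

Write $\lambda=\prod_rQ_r$, with $Q_r$ a power of $r$, over the distinct primes $r\mid\lambda$. Then $Q_r\ge 2^f$. Fix $f$ with $2^f\ge p^2$. Since $p>k$, all $Q_r\ge p^2>\max(k,\binom k2)$. Put
$$\Lambda=\prod_r\mathbb F_{Q_r},\qquad W_1=\prod_r\mathbb F_{Q_r}^{\,k-1}.$$
Then $|\Lambda|=\lambda$, and $w_1=\lambda^{k-1}$ is divisible by $k(k-1)$.

**Step 4: functionals and labels, which decide which clique serves which pair.** Over an edge $e=\{i,j\}$ there are $w_1^2$ pairs of points $(i,w),(j,w')$, and $\lambda$ cliques contain $e$. We send each pair to a value in $\Lambda$ by a linear functional in each coordinate $r$, and match these values with the cliques.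

Fix $r$ and write $F=\mathbb F_{Q_r}$. A *flag* is a pair $(i,e)$ with $i\in e\in E(R)$. There are fewer than $p^2\le Q_r$ flags, so there is a function $t$ from flags to $F$ that is constant on $C$-orbits of flags and takes different values on different orbits. Put
$$a(i,e)=(1,t,t^2,\dots,t^{k-2})\in F^{k-1},\qquad t=t(i,e).$$
Let $i\in K_\theta$. The $k-1$ flags $(i,\{i,j\})$, $j\in K_\theta\setminus i$, are in distinct $C$-orbits: if $c\ne1$ maps one to another, then $ci=i$, so $i=0$, and $c$ maps one element of $K_\theta\setminus0$ to another one, contradicting (1). So their $t$-values are distinct, and by Vandermonde,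
$$\text{for } i\in K_\theta \text{ the } k-1 \text{ vectors } a(i,\{i,j\}),\ j\in K_\theta\setminus i,\ \text{are linearly independent.}\tag{2}$$

For $e=\{i,j\}$ let
$$\phi_e(w_i,w_j)=a(i,e)\cdot w_i+a(j,e)\cdot w_j\in F .$$
Since $a(ci,ce)=a(i,e)$, this is $C$-equivariant: $\phi_{ce}(w,w')=\phi_e(w,w')$, where on the left $w$ is placed at $ci$ and $w'$ at $cj$. We write $\phi_e^{(r)}$ when $r$ must be shown.

For each edge $e$ let $\Theta_e=\{\theta:e\subset K_\theta\}$, so $|\Theta_e|=\lambda=|\Lambda|$ and $\Theta_{ce}=c\Theta_e$. Choose bijections $\ell_e:\Theta_e\to\Lambda$ with $\ell_{ce}(c\theta)=\ell_e(\theta)$: since $C$ is free on $E(R)$, choose them for representatives and transport.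

**Step 5: cut the solution spaces down to the right size.** Fix $\theta$, $K=K_\theta$, and $r$. Over $\theta$ we would like to use vectors $(w_i)_{i\in K}$ with $\phi_e(w)=\ell_e(\theta)_r$ for all $e\subset K$, and we need that two entries $w_i,w_j$ satisfying their one equation extend *uniquely*. The pairs satisfying one equation form a space of dimension $2(k-1)-1=2k-3$. The full solution space is larger when $k\ge4$, so we choose a subspace.

*Extension.* Let $e_0=\{i,j\}\subset K$. For any $w_i,w_j\in F^{k-1}$ and any prescribed values $l_e$ ($e\subset K$, $e\ne e_0$), there are $w_l$ ($l\in K\setminus e_0$) with $\phi_e(w)=l_e$ for all $e\neq e_0$. To see this, choose the $w_l$ one after another. At each step there is one equation for $w_l$ for each edge to an element already treated, and the coefficient vectors are independent by (2). So the step is solvable. Each edge $e\ne e_0$ is dealt with when its later endpoint is treated.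

*Consequences.* Since the first coordinate of every $a(i,e)$ is $1$, also $\phi_{e_0}\neq0$. So we may choose $w_i,w_j$ with any prescribed value of $\phi_{e_0}$ and then extend. Hence:

* the map $\Psi:(F^{k-1})^K\to F^{\binom k2}$, $w\mapsto(\phi_e(w))_{e\subset K}$, is onto, and $Z=\ker\Psi$ has dimension $k(k-1)-\binom k2=\binom k2$;
* for each $e\subset K$ the projection of $Z$ to the two coordinates in $e$ has image $\{\phi_e=0\}$, of dimension $2k-3$; its kernel $Z_e$ has codimension $2k-3$ in $Z$.

*The subspace $U$.* There is $U\le Z$ with $\dim U=2k-3$ and $U\cap Z_e=0$ for all $e\subset K$. Build it one vector at a time. Suppose $\dim U'<2k-3$ and $U'\cap Z_e=0$ for all $e$. The $\binom k2\le Q_r$ subspaces $U'+Z_e$ are proper. Each has at most $|Z|/Q_r$ elements and all contain $0$, so their union has at most $Q_r(|Z|/Q_r-1)+1<|Z|$ elements. Take a vector $u$ of $Z$ outside the union. If $u'+\mu u\in Z_e$ with $u'\in U'$, then $\mu=0$ (otherwise $u\in U'+Z_e$), and then $u'=0$. So $U'+\langle u\rangle$ still meets every $Z_e$ only in $0$.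

*The affine spaces.* Since $\Psi$ is onto there is $w^*$ with $\phi_e(w^*)=\ell_e(\theta)_r$ for all $e\subset K$. Put $U_\theta^{(r)}=w^*+U$. For each $e=\{i,j\}\subset K_\theta$,
$$u\mapsto(u_i,u_j)\quad\text{is a bijection}\quad U_\theta^{(r)}\to\{(w,w'):\phi_e(w,w')=\ell_e(\theta)_r\}.\tag{3}$$
It maps into the right side because $\phi_e$ vanishes on $U$, it is injective because $U\cap Z_e=0$, and both sides have $Q_r^{2k-3}$ elements. Choose $U_\theta^{(r)}$ for representatives of the $C$-orbits on $\Theta$ and transport, moving the entry at $i$ to $ci$. This is consistent because $C$ is free on $\Theta$, and (3) is preserved because $\phi$ and $\ell$ are equivariant.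

*Example.* For $k=3$ we have $W_1=\prod_r\mathbb F_{Q_r}^2$. Over a triangle there are three equations in six unknowns, $\dim Z=3=2k-3$ and $Z_e=0$. So $U=Z$, and the blocks are simply all solutions. For $k=4$, $\dim Z=6$ but $2k-3=5$: here a choice is needed.

**Step 6: assemble $\mathcal A$ and check (a), (b), (c).** *Blocks over $R$.* For $\theta\in\Theta$ and $u=(u^{(r)})_r\in\prod_rU_\theta^{(r)}$ put
$$B_{\theta,u}=\{(i,(u_i^{(r)})_r):i\in K_\theta\}.$$
Let $e=\{i,j\}\in E(R)$ and $w,w'\in W_1$. If $B_{\theta,u}$ contains $(i,w)$ and $(j,w')$, then $\theta\in\Theta_e$ and $\ell_e(\theta)=(\phi_e^{(r)}(w,w'))_r$. As $\ell_e$ is a bijection onto $\Lambda$, this determines exactly one $\theta$, and by (3) there is then exactly one $u$. So exactly one index $(\theta,u)$ occurs. In particular different indices give different sets. The family is $C$-invariant by construction. If $cB_{\theta,u}=B_{\theta,u}$, the indices agree, so $c\theta=\theta$ and $c=1$.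

*Blocks over special sets.* By Lemma 1 there is an $\iota$-TD$(k,w_1)$: take the product over the prime powers $Q_r^{k-1}>k$. Let $\Sigma$ be a special set. Its stabilizer in $C$ is $\{\pm1\}$, and $-1$ acts on $\Sigma$ with one fixed point ($0$) if $k$ is odd and with none if $k$ is even. So we can identify $\Sigma$ with $[k]$ such that $-1$ becomes $\iota$, and put the resulting $(-1)$-invariant TD on $\Sigma\times W_1$. Choose for representatives of $C$-orbits of special sets and transport. If $c$ fixes such a block, it fixes the projection $\Sigma$, so $c=\pm1$.

Let $\mathcal A$ be the union of both kinds of blocks. Two points with distinct first coordinates $x,y$ are covered exactly once: by a block over $R$ if $\{x,y\}\in E(R)$, and by the TD over the unique special set containing $\{x,y\}$ otherwise. Blocks over $R$ only contain pairs over edges of $R$, and blocks over special sets contain none. So (a), (b), (c) hold. $\square$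

## 7. Spreading $\mathcal A$ over the lines of a $G$-module

Let $N\ge1$ and $I=\mathbb F_p^{G\times[N]}$, with $G$ acting linearly by left multiplication on the index set, $(gx)_{(h,l)}=x_{(g^{-1}h,l)}$. This action is faithful. Put $d=N|G|$ and $P=|I|=p^d$. A vector is fixed by $g$ if it is constant on the $\langle g\rangle$-orbits of $G\times[N]$, so for $g\ne1$ we have $\dim\mathrm{Fix}(g)=d/\mathrm{ord}(g)\le d/2$. "Line" means affine line of $I$.

**Step 1: the stabilizer of a line acts by scalars in $C$.** Let $L$ be a line, $G_L$ its setwise stabilizer and $x\in L$. The point $x_0=|G_L|^{-1}\sum_{g\in G_L}gx$ makes sense because $p\nmid|G|$. It is an affine combination of points of $L$, so it lies in $L$, and it is fixed by $G_L$. Write $L=\{x_0+su:s\in\mathbb F_p\}$. For $g\in G_L$, $g(x_0+su)=x_0+s\,gu$ must lie in $L$, so $gu=\chi(g)u$ with $\chi(g)\in\mathbb F_p^*$. Then $\chi(g)^{|G|}=1$, hence $\chi(g)\in C$.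

*Example.* Let $G=\mathbb Z/2=\{1,g\}$ and $N=1$, so $I=\mathbb F_p^2$ with $g(a,b)=(b,a)$. The line $\{(s,-s)\}$ has $G_L=G$, $x_0=0$ and $\chi(g)=-1$.

**Step 2: the family $\mathcal B_1$.** We now fill all lines. Let $G$ act trivially on $W_1$ and put $I_1=I\times W_1$. Copying $\mathcal A$ to $L\times W_1$ via $s\mapsto x_0+su$ gives a $G_L$-invariant family, by Step 1 and Proposition 1(b). Do this for representatives of the $G$-orbits of lines and transport. We get a $G$-invariant family $\mathcal B_1$ of $k$-subsets of $I_1$ such that

* each $b\in\mathcal B_1$ lies *over a line*, that is, its first coordinates are $k$ distinct points of one line; and any two elements of $I_1$ with distinct first coordinates are in exactly one $b\in\mathcal B_1$;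
* for $b\in\mathcal B_1$ the stabilizer $G_b$ acts on $b$ either trivially, or as a group of order $2$ generated by an involution with one fixed point ($k$ odd) or none ($k$ even).

The first holds because two points of $I$ lie on exactly one line. For the second, $gb=b$ implies $gL=L$ for the line $L$ of $b$. By Proposition 1(c), $\chi(g)=1$, and $g$ acts trivially on $L\times W_1$, or $\chi(g)=-1$, and $g$ acts on $b$ as described after Proposition 1.

**Step 3: good lines.** We shall randomize only over lines where $G$ imposes no constraint.

**Definition 7 (good line).** A line $L$ is *good* if all its points have trivial stabilizer in $G$ and no two distinct points of $L$ are in the same $G$-orbit.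

If $L$ is good, then $G_L=1$: for $g\in G_L$ and $x\in L$ the point $gx\in L$ is in the orbit of $x$, so $gx=x$ and $g=1$. So the $|G|$ lines $gL$ are distinct, and they are all good.

*Example.* In the previous example, a line with no point fixed by $g$ is a line $\{(t,t+c)\}$ with $c\ne0$, since all other lines meet the diagonal. Its image is $\{(t+c,t)\}$, the line with $-c$ in place of $c$, and $c\ne-c$; so no two of its points are in one orbit. The good lines are thus exactly these $p-1$ lines, in $(p-1)/2$ orbits. For this small $N$ they are a minority. For large $N$ almost all pairs lie on good lines: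

A line that is not good contains a point of some $\mathrm{Fix}(g)$ or two points $x\ne gx$, for some $g\ne1$. The lines through a given point carry fewer than $pP$ ordered pairs of distinct points, and a single line fewer than $p^2$. Hence the number of ordered pairs $(i,j)$, $i\ne j$, on non-good lines is at most
$$|G|\bigl(p^{d/2}\cdot pP+P\cdot p^2\bigr)\le\eta P^2,\qquad\eta:=2|G|p^2P^{-1/2}.\tag{4}$$

## 8. The random designs $X_c$

Let $W'$ be a set of $n$ elements, $n$ odd, for which an $\iota$-TD$(k,n)$ $\mathcal T\subset(W')^k$ exists. Let $w=w_1n$, so $k(k-1)\mid w$. Let $H$ be a set of $h\ge1$ points and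
$$V=(I\times W_1\times W')\cup H,\qquad v=Pw+h .$$
$G$ acts on $I$ only and fixes $W_1,W',H$ pointwise. This action on $V$ is faithful, and we regard $G\le\operatorname{Sym}(V)$. The *columns* are $V_i=\{i\}\times W_1\times W'$, of size $w$. The *fibers* are $\{\beta\}\times W'$, $\beta\in I_1$, of size $n$; we often write $\beta$ for the fiber. Each column consists of $w_1$ fibers. We assume:

(F) There is a family of $k$-subsets of $(W_1\times W')\cup H$, none containing two points of $H$, covering each pair not inside $H$ exactly once; and if $h>1$ there is a $2$-$(h,k,1)$ design on $H$ (a single block if $h=k$).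

*Example.* If $h=1$, (F) just asks for a $2$-$(w+1,k,1)$ design.

The blocks of $X_c$ are the following.

1. The blocks of (F), copied to each $V_i\cup H$; and the design on $H$ if $h>1$.
2. For $b\in\mathcal B_1$ over a non-good line: a TD on $b\times W'$ obtained from $\mathcal T$ via a bijection $b\to[k]$ that carries the nontrivial action of $G_b$ on $b$, if any, to $\iota$. It is $G_b$-invariant. Choose it for representatives of $G$-orbits of such $b$ and transport.
3. Let $O$ be the set of $G$-orbits of good lines, with representatives $L_o$. Let $c=(\pi_{o,\beta})$, $o\in O$, $\beta\in L_o\times W_1$, be a family of permutations of $W'$. For $b\in\mathcal B_1$ over $L_o$ fix a bijection $b\to[k]$ and take the blocks $\{(\beta,\pi_{o,\beta}(y_\beta)):\beta\in b\}$, $y\in\mathcal T$. For $b$ over $gL_o$ take the $g$-images of the blocks for $g^{-1}b$; here $g$ is unique since $G_{L_o}=1$.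

Every pair of points lies in exactly one block. Pairs in one column or involving $H$ are covered by 1. Two points in different columns lie in fibers of exactly one common $b\in\mathcal B_1$ and then in exactly one block of the TD on $b\times W'$ (applying a permutation in each fiber keeps the TD property). Also $v>k$. So $X_c$ is a $2$-$(v,k,1)$ design. All three kinds of blocks are $G$-invariant: for 1, $g$ carries the copy at $V_i\cup H$ to the copy at $V_{gi}\cup H$; for 2 and 3 by the transport. Hence $G\le\operatorname{Aut}X_c$ for every $c$.

Blocks of types 2 and 3 are called *transversal*; each lies over a line. Blocks of types 1 and 2 do not depend on $c$. Blocks over a good line depend only on the permutations $\pi_{o,\cdot}$ of the orbit $o$ of that line. Choose $c$ uniformly at random: all $\pi_{o,\beta}$ independent and uniform. Write $B_c(x,y)$ for the block through $x\ne y$.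

**Lemma 2.** A non-identity automorphism of a $2$-$(v,k,1)$ design has at most $\frac{v-1}{k-1}+k-2$ fixed points, which is $\le\frac34v$ if $v\ge4k$.

*Proof.* Let $x$ be moved. If two blocks through $x$ each contained two fixed points, both would be fixed setwise, and so would their intersection $\{x\}$. So at most one block through $x$ has at least two fixed points, and it has at most $k-1$. The other $\frac{v-1}{k-1}-1$ blocks through $x$ have at most one. This gives the first bound. Since $k\ge3$, $\frac{v-1}{k-1}\le\frac v2$, and $k-2\le\frac v4$ if $v\ge4k$. $\square$

## 9. A permutation outside $G$ is almost never an automorphism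

**Proposition 2.** Fix $k,G,p,w_1$ as above and $\varepsilon=\frac1{100k}$. There is $P_0$ such that for each $P=p^{N|G|}\ge P_0$ and each $\bar h$ there is $n_0$ such that for all $n\ge n_0$, $h\le\bar h$ as in Section 8:
$$\Pr[\operatorname{Aut}X_c\ne G]\le e^{-Pw_1n\log n}\le\tfrac12 .$$

**Choice of constants.** The order of choices matters: $p$ and $w_1$ do not depend on $N$, and $\eta\to0$ as $P\to\infty$. So for all large $P$ we have simultaneously
$$P\ge\max(4,2p,2p|G|),\qquad\frac1P+\eta\le\frac\varepsilon2,\qquad P\ge1536\,|G|p^2w_1\varepsilon^{-2}.\tag{5}$$
Fix such a $P$. Then take $n$ large in terms of $P,\bar h,k,p,w_1,|G|$. In particular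
$$\frac{2h}v\le\frac\varepsilon2,\qquad v\le1.1Pw,\qquad v\ge4k,\qquad v\log v\le2Pw_1n\log n,\tag{6}$$
which is possible since $v=Pw_1n+h$ with $h$ bounded.

**Union bound.** It suffices to show, for each single $\tau\in\operatorname{Sym}(V)\setminus G$, that
$$\Pr[\tau\in\operatorname{Aut}X_c]\le e^{-3Pw_1n\log n},\tag{7}$$
because there are at most $v^v\le e^{2Pw_1n\log n}$ such $\tau$.

**Good and moved pairs.** We measure how much $\tau$ disturbs the orbits of lines. Call $(x,y)\in V^2$ *good* if $x\in V_i$, $y\in V_j$, $i\ne j$, and the line $ij$ is good. Its *orbit* $o(x,y)\in O$ is the orbit of that line. The non-good pairs involve $H$, or lie in one column, or lie over a non-good line. By (4), (5), (6) their number is at most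
$$2hv+Pw^2+\eta P^2w^2\le\tfrac\varepsilon2v^2+\tfrac\varepsilon2P^2w^2\le\varepsilon v^2 .$$
A good pair $(x,y)$ is *moved* (by $\tau$) if $(\tau x,\tau y)$ is not good or $o(\tau x,\tau y)\neq o(x,y)$. These notions do not depend on $c$ and are symmetric in $x,y$.

*Example.* If $\tau\in G$, no good pair is moved, since $\tau$ maps the line of the pair to a line in the same orbit.

There are two cases. If many pairs are moved, the block $B_c(x,y)$ and its image are governed by independent permutations, and they rarely match. If few are moved, $\tau$ must be close to an element of $G$, and we compare permutations with themselves.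

### 9.1. At least $\varepsilon v^2$ good pairs are moved

**Step 1: find many orbits with many moved pairs.** Let $\mu_o\le|G|p(p-1)w^2$ be the number of moved pairs of orbit $o$, and put $\xi=\frac\varepsilon2|G|p(p-1)w^2$. Each orbit consists of $|G|$ lines with $p(p-1)$ ordered pairs each, so $|O|\le\frac{P^2}{p(p-1)|G|}$. The orbits with $\mu_o<\xi$ contribute at most $|O|\xi\le\frac\varepsilon2P^2w^2\le\frac\varepsilon2v^2$ moved pairs. So $O_m=\{o:\mu_o\ge\xi\}$ contributes at least $\frac\varepsilon2v^2\ge\frac\varepsilon2P^2w^2$, and
$$|O_m|\ge\frac{\varepsilon P^2}{2|G|p^2}.$$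

**Step 2: inside each such orbit, find one permutation that is tested many times.** Let $o\in O_m$. There are $|G|p(p-1)w_1^2$ ordered pairs of fibers in different columns over the lines of $o$. As $w=w_1n$, some such pair of fibers $\beta,\gamma$, over a line $g_oL_o$, contains at least $\varepsilon n^2/2$ moved pairs. Hence there are $x\in\{\beta\}\times W'$ and $q:=\lceil\varepsilon n/2\rceil$ distinct $y_1,\dots,y_q\in\{\gamma\}\times W'$ with all $(x,y_\rho)$ moved. Let $b\in\mathcal B_1$ contain $\beta,\gamma$, choose a third element $\alpha\in b$, and let $\pi_o^*:=\pi_{o,g_o^{-1}\alpha}$.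

By the construction in 3, the point of $B_c(x,y_\rho)$ in the fiber of $\alpha$ is $(\alpha,\pi_o^*(t_\rho))$, where $t_\rho$ is an entry of the tuple of $\mathcal T$ determined by $x,y_\rho$ and the permutations $\pi_{o,g_o^{-1}\beta},\pi_{o,g_o^{-1}\gamma}$. The $t_\rho$ are distinct: if $t_\rho=t_{\rho'}$, the two tuples agree at the positions of $\beta$ and $\alpha$, so they are equal and $y_\rho=y_{\rho'}$. The choices of $\beta,\gamma,x,y_\rho,b,\alpha$ depend on $o$ and $\tau$ but not on $c$; only the $t_\rho$ depend on $c$.

**Step 3: what the image block depends on.** If $(\tau x,\tau y_\rho)$ is good, call $o(\tau x,\tau y_\rho)$ the *target* of $(o,\rho)$. It is $\ne o$ because the pair is moved, and $B_c(\tau x,\tau y_\rho)$ depends only on the permutations at the target. If $(\tau x,\tau y_\rho)$ is not good, there is no target. Then $B_c(\tau x,\tau y_\rho)$ is of type 1 or 2, since all pairs of points of a type 3 block are good, so it does not depend on $c$. If $\tau\in\operatorname{Aut}X_c$, then $\tau$ maps $B_c(x,y_\rho)$ to $B_c(\tau x,\tau y_\rho)$, so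
$$(\alpha,\pi_o^*(t_\rho))\in\tau^{-1}\bigl(B_c(\tau x,\tau y_\rho)\bigr)\qquad\text{for all }\rho.\tag{8}$$

**Step 4: separate the tested permutations from the targets.** The orbits in $O_m$ may be each other's targets, so the right side of (8) might itself contain the permutations we want to keep random. Choose $O_1\subset O$ by independent fair coins. For each $(o,\rho)$ with $o\in O_m$, with probability at least $\frac14$ we have $o\in O_1$ and the target, if any, is not in $O_1$ (the target differs from $o$). So by expectation we may fix $O_1$ such that, with $q_o\le q$ the number of $\rho$ whose target is absent or not in $O_1$,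
$$\sum_{o\in O_1\cap O_m}q_o\ge\frac q4|O_m| .$$
Let $O_2=\{o\in O_1\cap O_m:q_o\ge q/8\}$. Then $q|O_2|+\frac q8|O_m|\ge\frac q4|O_m|$, so $|O_2|\ge|O_m|/8$.

**Step 5: the estimate.** Condition on all permutations except the $\pi_o^*$, $o\in O_2$. For $o\in O_2$ consider $q'=\lceil q/8\rceil\ge\varepsilon n/16$ of the $\rho$ counted by $q_o$. Their $t_\rho$ are determined, since they depend only on permutations at $\beta,\gamma$, not at $\alpha$. The blocks on the right of (8) are also determined, since the targets are outside $O_1\supset O_2$. So by (8), $\pi_o^*$ maps $q'$ given distinct elements into given sets of size $\le k$. There are at most $k^{q'}$ ways to prescribe these images injectively, each of probability $\frac{(n-q')!}{n!}\le\frac1{q'!}$. So the probability is at most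
$$\frac{k^{q'}}{q'!}\le\Bigl(\frac{ek}{q'}\Bigr)^{q'}\le\Bigl(\frac{16ek}{\varepsilon n}\Bigr)^{q'}\le n^{-q'/2}\le e^{-\frac{\varepsilon n}{32}\log n}\qquad\text{for }n\ge(16ek/\varepsilon)^2 .$$
Given the conditioning, these events are independent for different $o\in O_2$. Since $|O_2|\ge\frac{\varepsilon P^2}{16|G|p^2}$,
$$\Pr[\tau\in\operatorname{Aut}X_c]\le\exp\Bigl(-\frac{\varepsilon n\log n}{32}\cdot\frac{\varepsilon P^2}{16|G|p^2}\Bigr)\le e^{-3Pw_1n\log n},$$
because $32\cdot16\cdot3=1536$ and $P\ge1536|G|p^2w_1\varepsilon^{-2}$. This is (7).

### 9.2. Fewer than $\varepsilon v^2$ good pairs are moved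

At most $2\varepsilon v^2$ pairs of $V^2$ are not good-and-unmoved. Let $X_0$ be the set of $x\in V$ for which at most $v/4$ of the $y\in V$ fail to make $(x,y)$ good and unmoved. Then $|V\setminus X_0|\cdot\frac v4\le2\varepsilon v^2$, so $|V\setminus X_0|\le8\varepsilon v$. Also $X_0\cap H=\emptyset$, as a point of $H$ is in no good pair. For a good unmoved $(x,y)$ with line $L$ there is a unique $g(x,y)\in G$ such that the line of $(\tau x,\tau y)$ is $g(x,y)L$, because $G_L=1$; and $g(x,y)=g(y,x)$.

**Step 1: on columns, $\tau$ agrees with one element of $G$ for almost all points.** Let $x\in X_0\cap V_i$. Since $x$ is in a good unmoved pair, $\tau x\notin H$; say $\tau x\in V_{i'}$. At least $\frac34v$ points $y$ make $(x,y)$ good and unmoved, so some $g$ equals $g(x,y)$ for at least $\frac{3v}{4|G|}$ of them. This is $>pw$, since $v>Pw\ge2p|G|w$. The columns over one line contain only $pw$ points, so these $y$ do not all lie over one line through $i$. So there are lines $L\ne L'$ through $i$ with $i'\in gL\cap gL'=\{gi\}$. Write $g_x$ for this $g$; thus $\tau x\in V_{g_xi}$.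

Now let $(x,y)$ be *any* good unmoved pair, with line $L$ and $g=g(x,y)$. Then $g_xi\in gL$, so $g^{-1}g_xi\in L$, and it is in the $G$-orbit of $i\in L$. As $L$ is good, $g^{-1}g_xi=i$, and then $g=g_x$ because $i$ has trivial stabilizer.

For $x,x'\in X_0$ there is $y\in X_0$ with $(x,y)$ and $(x',y)$ good and unmoved, because $\frac v4+\frac v4+8\varepsilon v<v$. Hence $g_x=g(x,y)=g_y=g(x',y)=g_{x'}$. So $g_x=g$ is constant on $X_0$. Put
$$\sigma=g^{-1}\tau .$$
Then $\sigma\notin G$, in particular $\sigma\neq1$; $\sigma(X_0\cap V_i)\subset V_i$ for all $i$; and $\tau\in\operatorname{Aut}X_c\iff\sigma\in\operatorname{Aut}X_c$, since $G\le\operatorname{Aut}X_c$.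

**Step 2: if $\sigma\in\operatorname{Aut}X_c$ for some $c$, then $\sigma$ preserves every column and $H$.** This removes the exceptional points outside $X_0$. Let $x\in V_i$. There are $\frac{v-1}{k-1}$ blocks through $x$, of which $\frac{w+h-1}{k-1}$ lie in $V_i\cup H$. So there are $\frac{(P-1)w}{k-1}$ transversal blocks through $x$, and exactly $\frac{(p-1)w}{k-1}$ of them lie over any given line through $i$. Different blocks through $x$ share only $x$, so at most $8\varepsilon v$ of them contain a point $\ne x$ outside $X_0$. Since
$$8\varepsilon v(k-1)<0.08\cdot1.1Pw<\tfrac12Pw\le(P-p)w,$$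
the transversal blocks through $x$ with all other points in $X_0$ number more than $\frac{(p-1)w}{k-1}$. So there are two such blocks $B,B'$ over distinct lines $L,L'\ni i$. The block $B$ has at least two points other than $x$, in distinct columns $j,j'$ with $j,j'\in L$. They are in $X_0$, so $\sigma B$ meets $V_j$ and $V_{j'}$, hence is a transversal block over $L$. Therefore $\sigma x$ is in a column of a point of $L$, and likewise of $L'$. As $L\cap L'=\{i\}$, $\sigma x\in V_i$. So $\sigma$ maps each $V_i$ to itself, and it preserves $H$.

So we may assume that $\sigma$ preserves all columns; otherwise the probability in (7) is $0$. By Lemma 2 and $v\ge4k$ we may also assume that $\sigma$ moves at least $\frac v4$ points, hence at least $\frac v4-h\ge\frac v8$ points of $V\setminus H$; otherwise the probability is again $0$.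

**Step 3: find many orbits where $\sigma$ moves many points of one fiber.** Call a fiber $\alpha\in I_1$ *active* if $\sigma$ moves at least $n/16$ of its points. If there are $a$ active fibers, then $an+\frac1{16}Pw_1n\ge\frac v8\ge\frac18Pw_1n$, so $a\ge Pw_1/16$. Hence at least $P/16$ columns contain an active fiber. The number of ordered pairs $(i,j)$, with $i$ such a column and the line $ij$ good, is at least
$$\frac P{16}(P-1)-\eta P^2\ge\frac3{64}P^2-\frac1{600}P^2\ge\frac{P^2}{32},$$
using $P\ge4$ and $\eta\le\frac\varepsilon2=\frac1{200k}\le\frac1{600}$. Hence at least $\frac{P^2}{32p^2}$ good lines contain a column with an active fiber. They lie in a set $O_a$ of at least $\frac{P^2}{32p^2|G|}$ orbits.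

For each $o\in O_a$ fix such a line $L=g_oL_o$, an active fiber $\alpha$ over $L$, some $b\in\mathcal B_1$ over $L$ with $\alpha\in b$ (join $\alpha$ to any fiber over another point of $L$), two further elements $\beta,\gamma\in b$, and a point $x\in\{\beta\}\times W'$. Let $i_\alpha,i_\beta,i_\gamma$ be the first coordinates, which are distinct, and put $\pi_o^*=\pi_{o,g_o^{-1}\alpha}$. Condition on all permutations except the $\pi_o^*$, $o\in O_a$.

**Step 4: write the requirement on $\pi_o^*$.** Fix $o$ and write $\pi=\pi_o^*$. For $t\in W'$ let $y_t\in\{\gamma\}\times W'$ be the point such that the block through $x$ and $y_t$ contains $(\alpha,\pi(t))$. In terms of $\mathcal T$, we take the tuple with entry $t$ at the position of $\alpha$ and the entry given by $x$ at the position of $\beta$, and read off its entry at $\gamma$. So $t\mapsto y_t$ is a bijection $W'\to\{\gamma\}\times W'$ and depends only on the permutations at $\beta,\gamma$.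

Since $\sigma$ preserves columns, $\sigma x\in V_{i_\beta}$ and $\sigma y_t\in V_{i_\gamma}$, so $B_c(\sigma x,\sigma y_t)$ is a transversal block over $L$. Let $b_t\in\mathcal B_1$ be the element containing the fibers of $\sigma x$ and $\sigma y_t$. Those fibers are not $\alpha$, since they are in other columns. If $\sigma\in\operatorname{Aut}X_c$, then $\sigma(\alpha,\pi(t))$ is the point in column $i_\alpha$ of $B_c(\sigma x,\sigma y_t)$. There are two possibilities.

* (A) $\alpha\notin b_t$. Then none of the permutations used for $b_t$ is $\pi$. So the point of $B_c(\sigma x,\sigma y_t)$ in column $i_\alpha$ either does not exist, and then $\sigma\notin\operatorname{Aut}X_c$ for every outcome compatible with the conditioning, or is determined by the conditioned permutations.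
* (B) $\alpha\in b_t$. Then this point is $(\alpha,\pi(t'))$ with $t'=t'(t)$ determined by the conditioned permutations, namely those at the fibers of $\sigma x$ and $\sigma y_t$.

The map $t\mapsto t'(t)$ on the $t$ of type (B) is injective. If $t'(t_1)=t'(t_2)$, the blocks $B_c(\sigma x,\sigma y_{t_1})$ and $B_c(\sigma x,\sigma y_{t_2})$ share the two points $\sigma x$ and $(\alpha,\pi(t'(t_1)))$. So they coincide; this block has only one point in column $i_\gamma$, which gives $y_{t_1}=y_{t_2}$ and $t_1=t_2$. Thus $\sigma\in\operatorname{Aut}X_c$ requires
$$\sigma(\alpha,\pi(t))=\begin{cases}\text{a given point}&\text{if } t\text{ is of type (A)},\\(\alpha,\pi(t'(t)))&\text{if } t\text{ is of type (B)},\end{cases}\qquad t\in W'.\tag{9}$$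

**Step 5: untangle the self-reference in (9).** In (B) both sides contain $\pi$. We find many $t$ for which the right side can be fixed first. Let $N_0$ be the set of $t$ of type (B) with $t'(t)=t$. For $t\in N_0$, (9) says that $(\alpha,\pi(t))$ is fixed by $\sigma$. As $\alpha$ is active, at most $\frac{15}{16}n$ of its points are fixed, so (9) is impossible if $|N_0|>\frac{15}{16}n$.

Otherwise $T_1=W'\setminus N_0$ has at least $n/16$ elements. Consider the graph on $T_1$ with edges $\{t,t'(t)\}$, for $t\in T_1$ of type (B) with $t'(t)\in T_1$. By injectivity each vertex is on at most two edges, one as $t$ and one as $t'(t)$. A graph of maximum degree at most $2$ is $3$-colorable, so it has an independent set $Q$ with $|Q|\ge\frac n{48}$. For $t\in Q$ of type (B), $t'(t)\notin Q$. The set $Q$ depends only on the conditioned permutations.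

Condition also on $\pi|_{W'\setminus Q}$. Then (9) prescribes $\sigma(\alpha,\pi(t))$, hence $\pi(t)$, for all $t\in Q$, while $\pi|_Q$ is uniform among $|Q|!$ bijections. So (9) has conditional probability at most
$$\frac1{\lceil n/48\rceil!}\le\Bigl(\frac{48e}n\Bigr)^{n/48}\le e^{-\frac n{96}\log n}\qquad\text{for }n\ge(48e)^2 .$$

**Step 6: multiply over the orbits.** Given the conditioning on all permutations except the $\pi_o^*$, the requirement (9) for $o$ involves only $\pi_o^*$. So for different $o\in O_a$ these events are independent, and
$$\Pr[\sigma\in\operatorname{Aut}X_c]\le\exp\Bigl(-\frac{n\log n}{96}\cdot\frac{P^2}{32p^2|G|}\Bigr)\le e^{-3Pw_1n\log n},$$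
since $96\cdot32\cdot3=9216$ and $P\ge1536|G|p^2w_1\varepsilon^{-2}\ge9216\,p^2|G|w_1$. This proves (7) in the second case, and Proposition 2. $\square$

## 10. Infinitely many orders: proof of Theorem A

Choose $p,w_1$ as in Section 6, then $P=p^{N|G|}\ge P_0$ as in Proposition 2. Let $h=\bar h=1$ and let $n>k$ be a large prime. An $\iota$-TD$(k,n)$ exists by Lemma 1(i). Since $k(k-1)\mid w_1$, we have $w+1=w_1n+1\equiv1\pmod{k(k-1)}$, so $w+1$ is admissible. By Fact 2 a $2$-$(w+1,k,1)$ design exists for large $n$, so (F) holds with $h=1$. By Proposition 2, $\Pr[\operatorname{Aut}X_c=G]\ge\frac12$, so some $X_c$ has $\operatorname{Aut}X_c=G$. Here $v=Pw_1n+1>k$, and $n$ is any sufficiently large prime, so infinitely many $v$ occur. $\blacksquare$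

Hence Conjecture 2.8 holds: $2$-$(v,k,1)$ designs are $f$-universal for every fixed $k\ge3$.

## 11. Every large admissible order, and many designs: proof of Theorem B

To reach all admissible $v$ we need more values of $n$ than primes, and a set $H$ that absorbs the residue of $v$.

**Lemma 3.** An $\iota$-TD$(k,n)$ exists for all sufficiently large odd $n$.

*Proof.* Let $K$ be the set of primes $>k$; they are odd. By Lemma 1(i), idempotent $\iota$-TD$(k,q)$ exist for $q\in K$. In an idempotent TD a tuple with two equal entries is constant, because the constant tuple already has these two entries.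

Suppose a PBD on $Y$ has block sizes in $K$. Take all constant tuples over $Y$ together with, for each block $Z$, the non-constant tuples of an idempotent $\iota$-TD on $Z$. This is an $\iota$-TD$(k,|Y|)$. Let values $y\ne y'$ be prescribed at positions $a\ne b$. A tuple with these entries is non-constant and comes from a block containing $y,y'$. There is a unique such block, and its TD has exactly one such tuple. For equal prescribed values, only the constant tuple occurs. Invariance under $\iota$ is clear.

Now compute $\alpha$ and $\beta$ of Fact 3. Both are even. By Fact 1 there is $q\in K$ with $q\equiv3\pmod4$, so $4\nmid q(q-1)$. For each odd prime $\ell$ there is $q\in K$ with $q\equiv2\pmod\ell$, so $\ell\nmid q(q-1)$. Hence $\beta=2$, and since $\alpha\mid\beta$, also $\alpha=2$. The conditions of Fact 3 say exactly that $g$ is odd. $\square$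

**Step 1: choose the parameters.** Let $A>0$. Fix $p,w_1$, then $P=p^{N|G|}\ge P_0$ satisfying (5) and also
$$\frac P{4p^2|G|}\ge2w_1(A+2).\tag{10}$$
Let $h_0>k$ be such that $2$-$(h,k,1)$ designs exist for all admissible $h\ge h_0$ (Fact 2). Let $v$ be admissible and large. Choose $h\in[h_0,h_0+2Pw_1)$ with $h\equiv v-Pw_1\pmod{2Pw_1}$. Then $n=(v-h)/(Pw_1)$ is an odd integer and tends to infinity with $v$, while $h$ is bounded.

**Step 2: verify (F).** Since $k(k-1)\mid w_1$, we have $h\equiv v\pmod{k(k-1)}$. So $h$ is admissible, and a $2$-$(h,k,1)$ design exists. With $w=w_1n$, consider the graph $K_{w+h}-E(K_h)$, with $(W_1\times W')\cup H$ as vertex set and $H$ as the set of the removed $K_h$. Its degrees are $w+h-1$ and $w$, both divisible by $k-1$. It has $\frac{w(w-1)}2+wh=\frac{w(w-1+2h)}2$ edges, and this is divisible by $\binom k2$ because $k(k-1)\mid w$. Its minimum degree is $w\ge(1-\eta')(w+h)$ once $n$ is large. By Fact 4 it decomposes into copies of $K_k$. None of these contains two points of $H$, so (F) holds. With Lemma 3, all hypotheses of Section 8 hold, and $v=Pw+h$ is the given number. Proposition 2 with $\bar h=h_0+2Pw_1$ gives $\Pr[\operatorname{Aut}X_c=G]\ge\frac12$.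

**Step 3: count.** For each $o\in O$ fix a fiber $\alpha_o$ over $L_o$ and write $\pi_o^*=\pi_{o,\alpha_o}$. By averaging, the permutations other than the $\pi_o^*$ can be fixed so that at least half of the $(n!)^{|O|}$ choices of $(\pi_o^*)_{o\in O}$ give $\operatorname{Aut}X_c=G$.

Different choices give different designs on $V$. Take $b\in\mathcal B_1$ over $L_o$ with $b\ni\alpha_o$, and $x,y_t$ in two other fibers of $b$ as in Step 4 of Section 9.2. They do not depend on $\pi_o^*$, and the block through $x,y_t$ contains $(\alpha_o,\pi_o^*(t))$ and no other point of the fiber $\alpha_o$. So the design determines $\pi_o^*$.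

Each isomorphism class contains at most $v!\le e^{2Pw_1n\log n}$ of the designs on $V$. By (4) and (5),
$$|O|\ge\frac{P(P-1)-\eta P^2}{p^2|G|}\ge\frac{P^2}{2p^2|G|},$$
and $n!\ge e^{\frac n2\log n}$ for large $n$. So the number of isomorphism classes is at least
$$\tfrac12\exp\Bigl(\frac{P^2n\log n}{4p^2|G|}-2Pw_1n\log n\Bigr)\ge\tfrac12\exp\bigl(2(A+1)Pw_1n\log n\bigr)\ge v^{Av}.$$
The first inequality is (10) in the form $\frac{P^2}{4p^2|G|}\ge2(A+2)Pw_1$. For the second, $v\log v\le2Pw_1n\log n$ gives $v^{Av}\le\exp(2APw_1n\log n)$, and the remaining factor $\frac12\exp(2Pw_1n\log n)$ is at least $1$. $\blacksquare$
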